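
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Languages of doubly logarithmic space\\ that need almost linearly many queries}


\begin{abstract}
It was conjectured that the query complexity of testing a language is at most exponential in its space complexity. We show that this is false, already for space $O(\log\log n)$, where the conjecture would give polylogarithmically many queries: for every $\delta>0$ there is a language decidable in space $O(\log\log n)$ for which, for some fixed $\epsilon>0$ and all large $n$, every $\epsilon$-tester needs at least $n^{1-\delta}$ queries. Consequently, among space bounds $s=\Omega(\log\log n)$ the conjectured inequality survives only in the trivial range $s=\Omega(\log n)$. With slightly more space the bound $n^{1-o(1)}$ is reached along infinitely many $n$. The languages encode a tree of Reed--Solomon codes (an iterated secret sharing scheme). A tester must make $n^{1-\delta}$ queries to learn anything about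 one field element at the root, while a machine can verify the tree by many linear checks, each computed in one pass with a tiny accumulator.
\end{abstract}

\section{The question and the results}

\subsection{Space and queries}

Fix a finite alphabet $\Sigma$ and a language $L\subseteq\Sigma^*$. We compare two ways of measuring how hard $L$ is.

The \emph{space complexity} of $L$ is the number of work-tape cells, as a function of the input length $n$, used by a deterministic Turing machine with a read-only input tape that decides $L$. The head moves freely in both directions on the input tape, and its position is not charged.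

The second measure is the number of letters that must be read in order to decide membership approximately. For $x\in\Sigma^n$ and $\epsilon>0$, call $x$ \emph{$\epsilon$-far} from $L$ if every $y\in L\cap\Sigma^n$ differs from $x$ in at least $\epsilon n$ positions; if $L\cap\Sigma^n=\emptyset$, every $x\in\Sigma^n$ is $\epsilon$-far. An \emph{$\epsilon$-tester} for $L$ is a randomized algorithm that is given $n$ and query access to the letters of some $x\in\Sigma^n$; it accepts with probability at least $2/3$ if $x\in L$ and rejects with probability at least $2/3$ if $x$ is $\epsilon$-far from $L$. It may choose its queries adaptively and may err on both sides. The \emph{query complexity} $Q_{L,\epsilon}(n)$ is the minimum, over all $\epsilon$-testers, of the maximum number of queries made on inputs of length $n$. The language is \emph{testable with a constant number of queries} if for every fixed $\epsilon>0$ the function $Q_{L,\epsilon}$ is bounded.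

Three results, all quoted from \cite{source}, relate the two measures.
\begin{itemize}
\item[(i)] (Alon et al.) Every regular language is testable with a constant number of queries.
\item[(ii)] Every language in space $o(\log\log n)$ is regular.
\item[(iii)] For every suitably constructible $s$ with $\log\log n\le s(n)\le\log n$ there is a language with space complexity $O(s(n))$ and, for some fixed $\epsilon>0$, query complexity $2^{\Omega(s(n))}$. In particular, some language in space $O(\log\log n)$ is not testable with a constant number of queries.
\end{itemize}

A machine with $s$ work-tape cells has $2^{O(s)}$ memory configurations (state, tape contents, work-head position). If the number of memory configurations is constant, then so is the number of queries, by (ii) and (i). If $s=\log n$, then reading the whole input costs only $n=2^{s}$ queries. One may guess that in between, too, the number of queries is at most polynomial in the number of memory configurations. By (iii) one cannot hope for less. This is the conjecture of \cite{source}, which reads verbatim: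
\begin{quote}
``We conjecture that this exponential lower bound is best possible, namely that the query complexity of a languages [sic] is at most exponential in its space complexity.''
\end{quote}
No more formal version is given there; we use the following reading. Let $s:\mathbb N\to\mathbb N$ with $s(n)\ge1$ for all $n$. We say that \emph{the exponential bound holds for $s$} if for every language $L$ of space complexity $O(s(n))$ and every fixed $\epsilon>0$ there is a constant $C=C(L,\epsilon)$ such that
\[
Q_{L,\epsilon}(n)\le 2^{C s(n)}\qquad\text{for all }n .
\]
The conjecture says that the exponential bound holds for every $s$.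

Throughout, logarithms are to base $2$, and a space bound $O(f(n))$ is read as $O(\max(1,f(n)))$. Finitely many values of $n$ never matter: since $s\ge1$ and $Q_{L,\epsilon}(n)\le n$, they can be absorbed into $C$.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $\delta\in(0,1)$ there are a language $L$ over a $5$-letter alphabet, decidable in space $O(\log\log n)$, a constant $\epsilon>0$ and an $n_0$ such that
\[
Q_{L,\epsilon}(n)\ge n^{1-\delta}\qquad\text{for all } n\ge n_0 .
\]
Moreover, $Q_{L,1/16}(n)\ge n^{1-\delta}$ for infinitely many $n$; here $1/16$ does not depend on $\delta$.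
\end{theorem}

This refutes the conjecture. Take $s(n)=\max(1,\lceil\log\log n\rceil)$ for $n\ge2$ and $s(n)=1$ for $n<2$, and let $L$, $\epsilon$ be as in Theorem~\ref{thm:main} for $\delta=1/2$. For every constant $C$ we have $2^{Cs(n)}=O((\log n)^{C})$, which is eventually smaller than $n^{1/2}\le Q_{L,\epsilon}(n)$.

\begin{corollary}\label{cor:class}
Let $s:\mathbb N\to\mathbb N$ with $s\ge1$.
\begin{itemize}
\item[(a)] If $s=o(\log\log n)$, the exponential bound holds for $s$.
\item[(b)] If $s=\Omega(\log\log n)$, the exponential bound holds for $s$ if and only if $s=\Omega(\log n)$.
\end{itemize}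
\end{corollary}

\begin{proof}
(a) A language of space $O(s)$ is regular by (ii). So by (i), for each fixed $\epsilon$ its query complexity is bounded, say by $2^{C}$ with $C\ge0$, and $2^C\le2^{Cs(n)}$.

(b) If $s(n)\ge c\log n$ for all $n\ge n_1$, where $c>0$ and $n_1\ge1$, then reading the whole input gives $Q_{L,\epsilon}(n)\le n\le 2^{Cs(n)}$ for all $n$ with $C=\max(1/c,\log n_1)$; for $n<n_1$ this uses $s\ge1$.

Conversely, let $s=\Omega(\log\log n)$ and suppose that the exponential bound holds for $s$. The language $L$ of Theorem~\ref{thm:main} with $\delta=1/2$ has space $O(\log\log n)$, hence $O(s)$. So for its $\epsilon$ there is a $C>0$ with $n^{1/2}\le Q_{L,\epsilon}(n)\le2^{Cs(n)}$ for all $n\ge n_0$, that is, $s(n)\ge\frac1{2C}\log n$ for all $n\ge n_0$.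
\end{proof}

If a little more space is allowed, the loss $\delta$ can be made to vanish.

\begin{theorem}\label{thm:more}
Let $A:\mathbb N\to\mathbb N$ be nondecreasing and let $\ell_0\ge4$ be such that for all $\ell\ge\ell_0$
\begin{equation}\label{eq:admissible}
A(\ell)\ge2\qquad\text{and}\qquad A(\ell)^2\lceil\log\ell\rceil\le\ell .
\end{equation}
Suppose that $A(\ell)$ can be computed from $\ell$ (in binary) in space $O(A(\ell)\log\ell)$. Then there are a language $L$ in space $O(A(\lfloor\log n\rfloor)\cdot\log\log n)$ and lengths $n_\ell$ $(\ell\ge\ell_0)$, strictly increasing in $\ell$, with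
\[
Q_{L,1/16}(n_\ell)\ge n_\ell^{\,1-4/A(\ell)} .
\]
In particular, if $A$ is unbounded, then $Q_{L,1/16}(n)\ge n^{1-o(1)}$ along infinitely many $n$.
\end{theorem}

Both theorems come from one construction; Theorem~\ref{thm:main} is the case of a constant function $A$. We do not settle whether a single language in space $O(\log\log n)$ can require $n^{1-o(1)}$ or $\Omega(n)$ queries.

\section{The idea}\label{sec:idea}

We want an object that a machine with very little memory can verify, but about which a tester learns nothing from few letters. The machine has one advantage: it can make many passes over the whole input, whereas a tester with $o(n)$ queries cannot make even one.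

\subsection{One level, and its limit}

Let $F$ be a field with $q$ elements and consider the values $(p(z))_{z\in F}$ of a polynomial $p$ of degree at most $t<q$. Let the ``secret'' be the coefficient $v$ of $X^t$.
\begin{itemize}
\item \emph{Hiding.} If the other $t$ coefficients are uniformly random, any $t$ values of $p$ are jointly uniform, whatever $v$ is. So $t$ queries reveal nothing about $v$.
\item \emph{Distance.} Two words with different secrets agree in at most $t$ places.
\item \emph{Checking.} Having degree at most $t$ with a prescribed $X^t$-coefficient is a system of linear conditions on the values. Each is checked in one pass with an accumulator in $F$, that is, with about $\log q$ bits.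
\end{itemize}
The word has only $N=q$ symbols, so this is space about $\log N$ against at most $N$ queries: no more than the trivial exponential relation. To beat it, the number $N$ of symbols must be much larger than $q$ while the accumulator stays in $F$. So we iterate: the value $p(z)$ is not written down, but is itself shared as the secret of another polynomial.

It matters that the secret is the top coefficient and not, say, the value $p(0)$: we evaluate at all points of $F$, and then the child with $z=0$ would carry the secret outright.

\subsection{Two levels by hand}\label{sec:toy}

Let $F=\mathbb F_4$ and $t=2$. With $0^0=1$, the sum $\sum_{z\in\mathbb F_4} z^k$ is $0$ for $k=0,1,2$ and $1$ for $k=3$. Hence, for a function $f:\mathbb F_4\to\mathbb F_4$, which is always given by a polynomial $\sum_{k\le3}c_kX^k$,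
\[
\sum_z f(z)=c_3 ,\qquad \sum_z z f(z)=c_2
\]
(in the second sum $c_3z^4=c_3z$ contributes $0$). So $f$ has degree at most $2$ iff $\sum_zf(z)=0$, and its $X^2$-coefficient is $\sum_zzf(z)$.

For $v\in\mathbb F_4$ let $C(v)$ be the set of $4\times4$ arrays $x(z,w)$, $z,w\in\mathbb F_4$, for which there is a polynomial $p$ of degree at most $2$ with $X^2$-coefficient $v$ such that for each $z$ the row $x(z,\cdot)$ is given by a polynomial of degree at most $2$ with $X^2$-coefficient $p(z)$.

\emph{Checking.} The rows have degree at most $2$ iff $\sum_wx(z,w)=0$ for each $z$. Then row $z$ carries the value $V(z)=\sum_w w\,x(z,w)$, and the condition on $p$ is $\sum_zV(z)=0$ and $\sum_z zV(z)=v$. So $x\in C(v)$ iff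
\[
\sum_wx(z,w)=0\ \ (z\in\mathbb F_4),\qquad
\sum_{z,w}w\,x(z,w)=0,\qquad
\sum_{z,w}zw\,x(z,w)=v .
\]
The last sum is the main point of the verification. To read the root secret one need not store the intermediate values $V(z)$: the root secret is one linear functional of the leaves, whose weights are \emph{products} over the levels. A single pass with two bits of accumulator computes it.

\emph{Hiding.} Choose $p$ at random with $X^2$-coefficient $v$, then choose the rows independently at random given $p$. We claim that any $8$ entries have a joint distribution that does not depend on $v$. At most two rows contain $3$ or more of these entries, since three such rows would use $9$. In each other row at most two entries are read; they are uniform whatever $p(z)$ is. So the joint distribution depends on $p$ only through its values at two points or fewer, and these are uniform whatever $v$ is. The threshold $9=(t+1)^2$ is the product of the two one-level thresholds. Nine suitable entries do suffice: three entries in each of three rows determine three values $p(z)$, hence $v$.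

\emph{Distance.} Arrays in $C(0)$ and $C(1)$ belong to polynomials $p,p'$ whose difference has degree exactly $2$, so $p(z)\ne p'(z)$ for at least two $z$; in each such row at least two entries differ. Altogether at least $(q-t)^2=4$ of the $16$ entries differ.

\subsection{Tuning the height}\label{sec:tuning}

Now take height $H$, so that there are $N=q^H$ leaves. The distance is at least a fraction $(1-t/q)^H$ of $N$. To keep this bounded below we choose $t=\lfloor q/H\rfloor$. The number of queries needed is then at least $(t+1)^H>(q/H)^H=N/H^H$, and
\[
H^H=N^{\log H/\log q}.
\]
Since $H\le\log N$, choosing $\log q\approx\frac1\delta\log\log N$ makes the loss about $N^{\delta}$ at most. The accumulator then has $\log q=O(\log\log N)$ bits, where the implied constant depends on $\delta$.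

What remains is encoding. Three devices are needed.
\begin{itemize}
\item The machine must know at which leaf it is, but an address has $\log N$ bits, far more than the memory. So the addresses are written on the input and read one digit at a time, and the machine must also verify them.
\item Two different field elements written in binary may differ in a single bit, a vanishing fraction of the address plus value. So field elements are written in the Hadamard code, which is longer than the address.
\item To have inputs at every length we pad. For the padding to cost only a constant factor, the unpadded lengths must have bounded ratios. Therefore $N$ will run through all large powers of $2$, and at the root we allow a smaller evaluation set than $F$.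
\end{itemize}

\section{The tree code}\label{sec:tree}

Let $F$ be a finite field, $S_1,\dots,S_H\subseteq F$ nonempty sets, $R_i=|S_i|$, and let $0\le t_i\le R_i-1$ be integers. We write $[X^k]p$ for the coefficient of $X^k$ in $p$.

\begin{definition}
For $v\in F$ put $C_0(v)=\{v\}$. For $1\le h\le H$ let $C_h(v)$ be the set of tuples $(y_z)_{z\in S_h}$ for which there is a polynomial $p\in F[X]$ with $\deg p\le t_h$, $[X^{t_h}]p=v$, and $y_z\in C_{h-1}(p(z))$ for all $z\in S_h$.
\end{definition}

Elements of $C_h(v)$ are words of $R_1\cdots R_h$ field elements. The coordinates of a word in $C_H(v)$ are the leaves $(d_1,\dots,d_H)\in S_1\times\dots\times S_H$ of a tree: $d_H$ selects the child of the root, $d_{H-1}$ the grandchild, and so on. A node of height $h$ is given by $(d_{h+1},\dots,d_H)$.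

\begin{lemma}[Distance]\label{lem:distance}
If $v\ne w$, $y\in C_h(v)$ and $y'\in C_h(w)$, then $y$ and $y'$ differ in at least $\prod_{i\le h}(R_i-t_i)$ coordinates.
\end{lemma}

\begin{proof}
Induct on $h$; for $h=0$ the words are the different elements $v,w$. For $h\ge1$ let $p,p'$ be the polynomials belonging to $y,y'$. The coefficient of $X^{t_h}$ in $p-p'$ is $v-w\ne0$, so $p-p'$ has degree exactly $t_h$ and at most $t_h$ zeros. Hence $p(z)\ne p'(z)$ for at least $R_h-t_h$ points $z\in S_h$, and for each of these the inductive hypothesis applies to $y_z\in C_{h-1}(p(z))$ and $y_z'\in C_{h-1}(p'(z))$.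
\end{proof}

For hiding we need a random element of $C_h(v)$. Let $\mu_0^v$ be the point mass at $v$. To sample $\mu_h^v$, choose $p$ uniformly among the polynomials of degree at most $t_h$ with $[X^{t_h}]p=v$, and then sample $y_z\sim\mu_{h-1}^{p(z)}$ independently for $z\in S_h$. Then $\mu_h^v$ is supported on $C_h(v)$.

\begin{lemma}[Hiding]\label{lem:hiding}
If $T$ is a set of coordinates with $|T|<\prod_{i\le h}(t_i+1)$, then the distribution of the restriction of $\mu_h^v$ to $T$ does not depend on $v$.
\end{lemma}

\begin{proof}
Induct on $h$. For $h=0$ we have $T=\emptyset$. Let $h\ge1$, let $T_z$ be the part of $T$ in the child $z$, and call $z$ \emph{heavy} if $|T_z|\ge\prod_{i<h}(t_i+1)$. Let $Z$ be the set of heavy $z$. Since $|T|<(t_h+1)\prod_{i<h}(t_i+1)$, we have $|Z|\le t_h$.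

Given $p$, the restriction to $T$ is distributed as the product over $z$ of the restrictions of $\mu_{h-1}^{p(z)}$ to $T_z$. For $z\notin Z$ this factor does not depend on $p(z)$, by induction. So the distribution on $T$ is determined by the joint distribution of $(p(z))_{z\in Z}$. Now $p-vX^{t_h}$ is a uniformly random polynomial of degree less than $t_h$, and evaluation at $|Z|\le t_h$ distinct points is a surjective linear map from these polynomials onto $F^Z$. Hence $(p(z))_{z\in Z}$ is uniform on $F^Z$ for every $v$.
\end{proof}

As in Section~\ref{sec:toy} the threshold is exact: the polynomial of a node of height $h$ is determined by its values at $t_h+1$ points, so by recursion $\prod_{i\le h}(t_i+1)$ suitable leaves of a word in $C_h(v)$ determine $v$.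

\section{Membership as a list of linear checks}\label{sec:checks}

We now generalize the power sums of Section~\ref{sec:toy}. We use the conventions $0^0=1$ and $\deg 0=-1$. Recall that every function from a set $S\subseteq F$ with $|S|=R$ to $F$ is given by exactly one polynomial of degree at most $R-1$.

\begin{lemma}[Power sums]\label{lem:power}
Let $S\subseteq F$ be an additive subgroup with $|S|=R\ge2$, let $\gamma=\prod_{s\in S\setminus\{0\}}s\ne0$, and let $p\in F[X]$ with $\deg p\le R-1$. Let $-1\le\tau\le R-1$.
\begin{itemize}
\item[(a)] $\deg p\le\tau$ if and only if $\sum_{z\in S}z^jp(z)=0$ for all $0\le j\le R-2-\tau$.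
\item[(b)] If $\tau\ge0$ and $\deg p\le\tau$, then $\sum_{z\in S}z^{R-1-\tau}p(z)=\gamma\,[X^\tau]p$.
\end{itemize}
If $S=F$ and $F$ has characteristic $2$, then $\gamma=1$.
\end{lemma}

\begin{proof}
Let $\deg g\le R-1$. By Lagrange interpolation,
\[
[X^{R-1}]g=\sum_{z\in S}\frac{g(z)}{\prod_{s\in S\setminus\{z\}}(z-s)}=\gamma^{-1}\sum_{z\in S}g(z),
\]
because for fixed $z$ the difference $z-s$ runs over $S\setminus\{0\}$; this is where we use that $S$ is a subgroup. We apply this to $g=X^jp$ whenever this has degree at most $R-1$.

Suppose $\deg p\le\tau$. For $0\le j\le R-2-\tau$ the polynomial $X^jp$ has degree at most $R-2$, so its sum over $S$ is $0$. For $\tau\ge0$ and $j=R-1-\tau$ the sum is $\gamma[X^{R-1}](X^jp)=\gamma[X^\tau]p$. Conversely, if $\deg p=d>\tau$, then $d\ge0$, the exponent $j=R-1-d$ satisfies $0\le j\le R-2-\tau$, and the sum is $\gamma[X^d]p\ne0$.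

Finally, $\prod_{s\in F\setminus\{0\}}(X-s)=X^{|F|-1}-1$; at $X=0$ in characteristic $2$ this says $\gamma=1$.
\end{proof}

From now on let $F$ have $q=2^m$ elements, let $S_1=\dots=S_{H-1}=F$ with a common degree bound $t_1=\dots=t_{H-1}=t$, and let $S_H$ be an additive subgroup of $F$ with $R_H\ge2$. Put $D=q-1-t$. By Lemma~\ref{lem:power}(b), $z\mapsto z^D$ is the weight that extracts the coefficient of $X^t$ at a node below the root. As in the two-level example, the weights multiply along the path. For a word $x$ of $N=R_1\cdots R_H$ field elements and a node $u$ of height $h<H$ put
\begin{equation}\label{eq:V}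
V(u)=\sum_{b\text{ below }u}\Bigl(\prod_{i\le h}d_i(b)^{D}\Bigr)x_b ,
\end{equation}
where $b$ runs over the leaves below $u$ (over $u$ alone if $u$ is a leaf) and $d_i(b)$ are the digits of $b$. For a leaf $b$ this is $V(b)=x_b$, and for a node $u$ with $1\le h<H$ and children $u_z$ it gives
\begin{equation}\label{eq:Vrec}
V(u)=\sum_{z\in F}z^DV(u_z).
\end{equation}

\begin{lemma}[Linear checks]\label{lem:checks}
We have $x\in C_H(0)$ if and only if both of the following hold.
\begin{itemize}
\item[(i)] For every node $u$ of height $h$, $1\le h<H$, with children $u_z$:\quad $\sum_{z\in F}z^jV(u_z)=0$ for $0\le j\le q-2-t$.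
\item[(ii)] For the root, with children $u_z$:\quad $\sum_{z\in S_H}z^jV(u_z)=0$ for $0\le j\le R_H-1-t_H$.
\end{itemize}
\end{lemma}

The functional $V(u)$ is defined for every $x$, but it is the value carried by $u$ only if the subtree of $u$ is correct. So the statement to prove by induction joins the two.

\begin{proof}
We claim that for every node $u$ of height $h<H$ and every $v\in F$ the part $x|_u$ of $x$ below $u$ lies in $C_h(v)$ if and only if (i) holds at all nodes of height at least $1$ in the subtree of $u$, including $u$ if $h\ge1$, and $v=V(u)$.

For $h=0$ both sides say $x_u=v$. For $h\ge1$, $x|_u\in C_h(v)$ means that there is $p$ with $\deg p\le t$, $[X^t]p=v$ and $x|_{u_z}\in C_{h-1}(p(z))$ for all $z\in F$. By induction this holds iff (i) holds at all nodes of height at least $1$ strictly below $u$ and $z\mapsto V(u_z)$ is given by a polynomial of degree at most $t$ with $X^t$-coefficient $v$. Apply Lemma~\ref{lem:power} with $S=F$, $\tau=t$ and $\gamma=1$ to the polynomial of degree at most $q-1$ that gives $z\mapsto V(u_z)$: the last condition holds iff (i) holds at $u$ and $v=\sum_zz^{q-1-t}V(u_z)$. This sum is $V(u)$ by \eqref{eq:Vrec}, which proves the claim.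

In the same way, $x\in C_H(0)$ iff (i) holds at all nodes of height $1\le h<H$ and $z\mapsto V(u_z)$ on $S_H$ is given by a polynomial of degree at most $t_H$ whose $X^{t_H}$-coefficient is $0$, that is, of degree at most $t_H-1$. By Lemma~\ref{lem:power}(a) with $S=S_H$ and $\tau=t_H-1\ge-1$ the latter is (ii).
\end{proof}

\section{The language}\label{sec:language}

Fix $A$ and $\ell_0$ as in Theorem~\ref{thm:more}. For each $\ell\ge\ell_0$ we build a tree code with $N=2^\ell$ leaves, whose addresses are $\ell$-bit strings. All parameters depend on $\ell$, which we suppress in most of the notation. Put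
\[
m=A(\ell)\lceil\log\ell\rceil,\qquad q=2^m,\qquad H=\lceil\ell/m\rceil,\qquad \rho=\ell-m(H-1)\in\{1,\dots,m\}.
\]
Let $F=\mathbb F_2[Y]/(f_m)$, where $f_m$ is the lexicographically first irreducible polynomial of degree $m$ over $\mathbb F_2$, and identify $F$ with $\{0,1\}^m$ by coefficient vectors. Let
\[
S_1=\dots=S_{H-1}=F,\qquad S_H=\{c\in\{0,1\}^m: \text{the last } m-\rho \text{ coordinates of } c \text{ are } 0\},
\]
where $S_H$ is an additive subgroup of $F$ with $2^\rho\ge2$ elements. Then $\prod_hR_h=2^{m(H-1)+\rho}=2^{\ell}=N$. Finally, following Section~\ref{sec:tuning}, let $t_h=\lfloor R_h/H\rfloor$; for $h<H$ all $t_h$ equal $t=\lfloor q/H\rfloor$. (It may happen that $t_H=0$; then all children of the root carry the same value.)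

By \eqref{eq:admissible} we have $m\le\ell/A(\ell)\le\ell/2$, so
\begin{equation}\label{eq:H}
2\le H\le\ell .
\end{equation}
In particular $t_h\le R_h/2\le R_h-1$, and Sections~\ref{sec:tree} and~\ref{sec:checks} apply.

\emph{Addresses.} For $0\le b<N$ let $\mathrm{bin}_\ell(b)$ be the $\ell$-bit binary expansion of $b$, \emph{least significant bit first}. For $1\le i\le H$ let the digit $d_i(b)\in S_i$ consist of the bits $m(i-1)+1,\dots,\min(mi,\ell)$, with $m-\rho$ zeros appended when $i=H$. This indexes the leaves by $0,\dots,N-1$. The leaves below a node of height $h$ are the $b$ with prescribed bits after position $\min(mh,\ell)$. So they form an interval of consecutive addresses, and the last of them is the one whose bits $1,\dots,\min(mh,\ell)$ are all $1$.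

\emph{Words.} For $v\in F$ let $\mathrm{Had}(v)=(\langle u,v\rangle)_{u\in\{0,1\}^m}\in\{0,1\}^{q}$, with $u$ in lexicographic order and the inner product over $\mathbb F_2$. If $v\ne w$, then $\mathrm{Had}(v)$ and $\mathrm{Had}(w)$ differ in exactly $q/2$ positions, since $u\mapsto\langle u,v-w\rangle$ is a nonzero linear form. Let $\Sigma=\{0,1,\$,\#,P\}$. For $x\in F^N$ let
\[
w_\ell(x)=\beta_0\beta_1\cdots\beta_{N-1},\qquad \beta_b=\mathrm{bin}_\ell(b)\;\$\;\mathrm{Had}(x_b)\;\# .
\]
Each block has length $B_\ell=\ell+2+q$, and $w_\ell(x)$ has length $n_\ell=2^\ell B_\ell$. Define
\[
W_\ell=\{w_\ell(x):x\in C_H(0)\},\qquad L=\bigcup_{\ell\ge\ell_0}W_\ell\,P^* .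
\]

Since $A(\ell)\ge2$, we have $q\ge\ell^2\ge\ell+2$, so
\begin{equation}\label{eq:B}
B_\ell\le 2q .
\end{equation}
Since $A$ is nondecreasing, so is $B_\ell$, and therefore
\begin{equation}\label{eq:double}
n_{\ell+1}\ge2n_\ell .
\end{equation}

\section{The query lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $n\ge n_{\ell_0}$, let $\ell$ be maximal with $n_\ell\le n$, and let $0<\epsilon\le\frac{n_\ell}{16n}$. Then, with the parameters belonging to $\ell$,
\[
Q_{L,\epsilon}(n)\ \ge\ \prod_{h=1}^H(t_h+1)\ \ge\ \frac{2^\ell}{H^H}\ \ge\ n_\ell^{\,1-4/A(\ell)} .
\]
\end{proposition}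

\begin{proof}
For $x\in F^N$ put $\hat x=w_\ell(x)P^{n-n_\ell}$. If $x\in C_H(0)$, then $\hat x\in L$.

\emph{If $x\in C_H(1)$, then $\hat x$ is $\epsilon$-far from $L$.} Let $y\in L\cap\Sigma^n$, say $y\in W_{\ell'}P^{n-n_{\ell'}}$. Then $n_{\ell'}\le n$, so $\ell'\le\ell$.

If $\ell'<\ell$, then at the positions $n_{\ell'}+1,\dots,n_\ell$ the word $y$ has the letter $P$ and $\hat x$ does not. By \eqref{eq:double} these are $n_\ell-n_{\ell'}\ge n_\ell/2\ge\epsilon n$ positions.

If $\ell'=\ell$, then $y=\hat x'$ for some $x'\in C_H(0)$. By Lemma~\ref{lem:distance} and $t_i\le R_i/H$, the words $x,x'$ differ in at least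
\[
\prod_{i=1}^H(R_i-t_i)\ge N\Bigl(1-\frac1H\Bigr)^H\ge\frac N4
\]
coordinates; the last step holds because $(1-1/H)^H$ is increasing in $H$ and $H\ge2$. In each of the corresponding blocks $\hat x$ and $y$ differ in $q/2\ge B_\ell/4$ positions, by \eqref{eq:B}. Altogether they differ in at least $NB_\ell/16=n_\ell/16\ge\epsilon n$ positions.

\emph{Indistinguishability.} Write $M=\prod_{h}(t_h+1)$ and consider a deterministic adaptive algorithm that makes fewer than $M$ queries on every input of length $n$. Each letter of $\hat x$ is either independent of $x$ or a function of a single coordinate $x_b$. So for each leaf of the decision tree there is a set $T$ of fewer than $M$ coordinates such that whether this leaf is reached depends only on $x|_T$. By Lemma~\ref{lem:hiding} with $h=H$ the leaf is reached with the same probability for $x\sim\mu_H^0$ and for $x\sim\mu_H^1$. Summing over the accepting leaves, the acceptance probability is the same under both distributions. Averaging over the coin tosses, the same is true of randomized algorithms. But an $\epsilon$-tester accepts with probability at least $2/3$ under $\mu_H^0$, which is supported on $C_H(0)$, and with probability at most $1/3$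 under $\mu_H^1$, which is supported on $C_H(1)$. So an $\epsilon$-tester makes at least $M$ queries on some input of length $n$.

\emph{The size of $M$.} Since $t_h+1>R_h/H$, we have $M\ge N/H^H=2^\ell/H^H$. Write $A=A(\ell)$. From $H\le\ell/m+1$, $H\le\ell$ and $m\ge A\log\ell$ we get
\[
H\log H\le\Bigl(\frac{\ell}{m}+1\Bigr)\log\ell\le\frac{\ell}{A}+\log\ell .
\]
On the other hand \eqref{eq:B} and $m\le\ell/A$ give $\log n_\ell=\ell+\log B_\ell\le\ell+\ell/A+1$. Hence
\[
\log\frac{2^\ell}{H^H}\ \ge\ \ell-\frac{\ell}{A}-\log\ell\ \ge\ \log n_\ell-\frac{2\ell}{A}-\log\ell-1 .
\]
By \eqref{eq:admissible}, $\frac{2\ell}{A}\ge2A\lceil\log\ell\rceil\ge4\lceil\log\ell\rceil\ge\log\ell+1$. So the right-hand side is at least $\log n_\ell-\frac{4\ell}{A}\ge(1-\frac4A)\log n_\ell$, because $\ell\le\log n_\ell$.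
\end{proof}

\section{Deciding the language in small space}\label{sec:space}

\begin{proposition}\label{prop:space}
The language $L$ is decidable in space $O(A(\lfloor\log n\rfloor)\cdot\log\log n)$.
\end{proposition}

The checks of Lemma~\ref{lem:checks} fit into $O(m)$ bits once the machine can trust the addresses. The delicate point is to verify the addresses within space $O(\log\log n)$ on \emph{every} input, including malformed ones: an address field of length about $n$ must not tempt the machine to keep a counter of $\log n$ bits. We verify the addresses one bit at a time, the least significant first. Each successful stage proves that the input is long enough to pay for the next one.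

\medskip
\noindent\textbf{Step 0 (format).} Check with a finite automaton that the input lies in
\[
\bigl(\{0,1\}^+\,\$\,\{0,1\}^+\,\#\bigr)^+P^*
\]
and reject otherwise. Call the factors in $\{0,1\}^+\$\{0,1\}^+\#$ the blocks $0,1,2,\dots$; each has an address field and a value field.

\medskip
\noindent\textbf{Step 1 (addresses).} For $i=1,2,\dots$ run stage $i$, which is one left-to-right pass with a counter up to $i$ for the position inside an address. Reject if some address has fewer than $i$ bits. Otherwise let $\sigma_b$ be the $i$-th bit of the address of block $b$, and let $\alpha_b=1$ if its first $i-1$ bits are all $1$ (so $\alpha_b=1$ when $i=1$), $\alpha_b=0$ if not. Reject unless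
\[
\sigma_0=0,\qquad \sigma_{b+1}=\sigma_b\oplus\alpha_b\ \text{ for all consecutive blocks},\qquad \alpha_b=\sigma_b=1\ \text{ for some block } b .
\]
Apart from the counter this requires remembering only a constant number of bits. If the stage passes and the first address has exactly $i$ bits, put $\ell=i$ and leave the loop; if the stage passes and the first address is longer, go on to stage $i+1$. After the loop, reject unless all addresses have exactly $\ell$ bits, the last block has address $1^\ell$, and no earlier block does.

\begin{lemma}\label{lem:addresses}
If stages $1,\dots,i$ pass, then the first $i$ address bits of each block $b$ are the $i$-bit expansion of $b\bmod2^i$, least significant bit first, and $n\ge2^i$.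
\end{lemma}

\begin{proof}
Induct on $i$. For $i=0$ there is nothing to prove about bits, and $n\ge1$ because the input has at least one block. Let $i\ge1$. By induction $\alpha_b=1$ iff $b\equiv-1\pmod{2^{i-1}}$, that is, iff there is a carry into the $i$-th bit when $1$ is added to $b$. Together with $\sigma_0=0$ and $\sigma_{b+1}=\sigma_b\oplus\alpha_b$ this shows that $\sigma_b$ is the $i$-th bit of $b$. A block with $\alpha_b=\sigma_b=1$ has $b\equiv-1\pmod{2^i}$, so $b\ge2^i-1$; hence there are at least $2^i$ blocks, and $n\ge2^i$.
\end{proof}

So if stage $i\ge2$ is executed, then $n\ge2^{i-1}$ and $i\le1+\log n$. Step~1 therefore always halts and uses space $O(\log\log n)$ on every input. If it does not reject, then $\ell\le\log n$, the first block with address $1^\ell$ is the block $2^\ell-1$, and it is the last block. So there are exactly $2^\ell$ blocks, and block $b$ has address $\mathrm{bin}_\ell(b)$. Conversely, every word of $W_\ell P^*$ passes: in stage $i\le\ell$ the block $2^i-1$ has $\alpha_b=\sigma_b=1$, and the other conditions are clear.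

\medskip
\noindent\textbf{Step 2 (parameters).} Reject if $\ell<\ell_0$. Compute $A(\ell)$, in space $O(A(\ell)\log\ell)$ by hypothesis, then $m$, $H$, $\rho$, and the numbers $q,R_H,t,t_H,D$, which have $O(m)$ bits. Find $f_m$ by going through all polynomials of degree $m$ over $\mathbb F_2$ and, for each, all possible divisors; this takes space $O(m)$. Addition, multiplication and powers $z^k$ with $k<q$ in $F$ then also take space $O(m)$.

\medskip
\noindent\textbf{Step 3 (values).} Check that each value field has length exactly $q=2^m$ and is a Hadamard codeword. The machine scans the field and counts positions $0,1,2,\dots$ with an $(m+1)$-bit counter; at a position below $q$ the $m$ low-order bits of the counter, most significant first, are the current $u$. If the field is shorter or longer than $q$, it rejects. At the positions where $u$ is a unit vector it records the bit, which gives the only candidate $v$. It then returns to the start of the field and compares each bit with $\langle u,v\rangle$, rejecting if they differ. Space: $O(m)$. If nothing is rejected, the input is $w_\ell(x)P^k$ for some $x\in F^N$ and $k\ge0$.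

\medskip
\noindent\textbf{Step 4 (the tree).} For every $h\in\{1,\dots,H\}$ and every $j$ with
\[
0\le j\le q-2-t\ \ (h<H),\qquad\text{respectively}\qquad 0\le j\le R_H-1-t_H\ \ (h=H),
\]
make one pass over the blocks with an accumulator $a\in F$, initially $0$. For block $b$ read the address digit by digit and compute
\[
\kappa_b=d_h(b)^j\prod_{i<h}d_i(b)^D ;
\]
decode $x_b$ from the unit-vector positions of the value field and replace $a$ by $a+\kappa_bx_b$. If the address bits $1,\dots,\min(mh,\ell)$ are all $1$, then $b$ is the last leaf below its ancestor $u$ of height $h$: reject if $a\ne0$. If the pass goes on, then $a=0$, and the next node of height $h$ starts with a clean accumulator. If no pass rejects, accept.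

\begin{proof}[Proof of Proposition \ref{prop:space}]
\emph{Correctness.} Steps 0--3 reject no word of $L$. If they do not reject, then the input is $w_\ell(x)P^k$ with $\ell\ge\ell_0$. Here $\ell$ is the length of the first address and $x$ is determined by the value fields, so the input is in $L$ iff $x\in C_H(0)$. In Step~4, the leaves below a node $u$ of height $h$ form an interval, so at the last of them the accumulator contains the sum of $\kappa_bx_b$ over exactly these leaves. Grouping them by the child $u_z$ and using \eqref{eq:V} for the nodes $u_z$ of height $h-1$, we see that this sum is $\sum_zz^jV(u_z)$. So no pass rejects iff (i) and (ii) of Lemma~\ref{lem:checks} hold, that is, iff $x\in C_H(0)$.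

\emph{Space.} In Step~4 the machine stores $h$, $j$, positions within a block, the current digit, partial products and $a$; since $\log\ell\le m$ this is $O(m)$. Steps~2 and~3 use $O(A(\ell)\log\ell)$, and $m=O(A(\ell)\log\ell)$. Steps~0 and~1 use $O(\log\log n)$. If Step~2 computes anything beyond the comparison with $\ell_0$, then $\ell_0\le\ell\le\lfloor\log n\rfloor$, and since $A$ is nondecreasing the total is
\[
O(\log\log n)+O(A(\ell)\log\ell)=O\bigl(A(\lfloor\log n\rfloor)\cdot\log\log n\bigr).
\]
If the machine stops earlier, it has used $O(\log\log n)$. This is within the claimed bound for $n\ge2^{\ell_0}$, where $A(\lfloor\log n\rfloor)\ge2$, and the remaining lengths are finite in number.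
\end{proof}

\begin{remark}
The machine makes at most $Hq$ passes in Step~4. For $A\equiv a$ this is at most $\ell(2\ell)^a$, polylogarithmic in $n$. Step~1 adds $O(\log n)$ passes, and Step~3 is a single pass in which the head also moves back within each value field. So, apart from these local moves, a polylogarithmic number of passes with $O(\log\log n)$ bits of memory (the constant depends on $a$) decides the language of Theorem~\ref{thm:main}, which no tester can handle with fewer than $n^{1-\delta}$ queries.
\end{remark}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem \ref{thm:more}]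
The space bound is Proposition~\ref{prop:space}. The lengths $n_\ell$ are strictly increasing by \eqref{eq:double}. For $n=n_\ell$ the maximal index in Proposition~\ref{prop:lower} is $\ell$ itself and $\epsilon=1/16$ is allowed, which gives $Q_{L,1/16}(n_\ell)\ge n_\ell^{1-4/A(\ell)}$. If $A$ is unbounded, then $A(\ell)\to\infty$ because $A$ is nondecreasing.
\end{proof}

For example, $A(\ell)=\max(2,\lceil\log\log\ell\rceil)$ for $\ell\ge 2$ (and $A(\ell)=2$ for smaller $\ell$) satisfies the hypotheses for a suitable $\ell_0$, and gives $n^{1-o(1)}$ queries along infinitely many $n$ with space $O(\log\log n\cdot\log\log\log n)$.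

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $a\ge8/\delta$ be an integer, take $A\equiv a$, and choose $\ell_0\ge4$ so large that $a^2\lceil\log\ell\rceil\le\ell$ for all $\ell\ge\ell_0$. The hypotheses of Theorem~\ref{thm:more} hold, so $L$ is decidable in space $O(\log\log n)$, with a constant that depends on $a$. Since $4/a\le\delta/2$, the proof of Theorem~\ref{thm:more} gives $Q_{L,1/16}(n_\ell)\ge n_\ell^{1-\delta/2}\ge n_\ell^{1-\delta}$ for all $\ell\ge\ell_0$. This is the statement about infinitely many $n$.

For all $n$ we need that the lengths $n_\ell$ have bounded ratios. Since $\lceil\log(\ell+1)\rceil\le\lceil\log\ell\rceil+1$ and $\ell+3\le2(\ell+2)\le 2^a(\ell+2)$,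
\[
B_{\ell+1}=\ell+3+2^{a\lceil\log(\ell+1)\rceil}\le2^a\bigl(\ell+2+2^{a\lceil\log\ell\rceil}\bigr)=2^aB_\ell ,
\]
so $n_{\ell+1}\le2^{a+1}n_\ell$. Here it matters that $A$ is constant and that every $\ell\ge\ell_0$ is used, not only those divisible by $m$. Now let $n\ge n_{\ell_0}$ and let $\ell$ be maximal with $n_\ell\le n$. Then $n<n_{\ell+1}\le2^{a+1}n_\ell$, so $\epsilon=2^{-(a+5)}$ satisfies $\epsilon\le\frac{n_\ell}{16n}$, and Proposition~\ref{prop:lower} gives
\[
Q_{L,\epsilon}(n)\ge n_\ell^{\,1-\delta/2}\ge\Bigl(\frac{n}{2^{a+1}}\Bigr)^{1-\delta/2}\ge n^{1-\delta}
\]
for all sufficiently large $n$.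
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Space Complexity vs.\ Query Complexity}, \url{http://cs.haifa.ac.il/%7Eilan/online-papers/space-test06.pdf}.
\end{thebibliography}

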